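\title{A hereditarily indecomposable continuum with exactly one composant}

\begin{abstract}
We construct, in ZFC, a nondegenerate hereditarily indecomposable continuum with exactly one composant. It has weight $\omega_1$, which is the least possible, and it is the union of a strictly increasing $\omega_1$-chain of proper metrizable subcontinua. It is also chainable and Corson compact, and all of its nondegenerate proper subcontinua are pseudo-arcs. The space is the inverse limit of metrizable continua $X_\alpha\subset X_{\alpha+1}$ under retractions that send $X_{\alpha+1}\setminus X_\alpha$ into a single composant $C_\alpha$ of $X_\alpha$. The composants $C_\alpha$ are chosen, as in the construction of an Aronszajn tree, so that no thread passes through all of them; this forces every thread to be eventually constant.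
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a compact, connected Hausdorff space; metrizability is not assumed. A continuum is \emph{nondegenerate} if it has more than one point, \emph{indecomposable} if it is not the union of two proper subcontinua, and \emph{hereditarily indecomposable} (h.i., for short) if each of its subcontinua is indecomposable. The \emph{weight} $w(X)$ of a space $X$ is the smallest infinite cardinal $\lambda$ such that $X$ has an open base of cardinality at most $\lambda$. For a continuum $X$ and a point $x\in X$, the \emph{composant at $x$} is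
\[
\kappa(x)=\bigcup\{K:\ x\in K \text{ and } K \text{ is a proper subcontinuum of } X\},
\]
and a \emph{composant of $X$} is a composant at some point of $X$.

The composant $\kappa(x)$ consists of the points that can be joined to $x$ without using all of $X$. A nondegenerate continuum has exactly one composant if and only if any two of its points lie in a common proper subcontinuum: if there is one composant, then $y\in\kappa(y)=\kappa(x)$ for all $x$ and $y$, and conversely the condition says that $\kappa(x)=X$ for all $x$. The arc $[0,1]$ has the three composants $[0,1)$, $(0,1]$ and $[0,1]$, and the circle has one. Both spaces are decomposable.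

In an h.i.\ continuum the picture is more rigid. Two subcontinua that meet are comparable under inclusion, so the proper subcontinua through $x$ form a chain with union $\kappa(x)$; distinct composants are disjoint; and every proper subcontinuum is nowhere dense (Lemmas~\ref{lem:hi} and~\ref{lem:composants}). If the continuum is metrizable, the chain has a cofinal sequence (Lemma~\ref{lem:exhaust}), so each composant is a countable union of nowhere dense sets, and by the Baire category theorem countably many composants cannot cover the space. In fact every nondegenerate indecomposable metrizable continuum has $\mathfrak c=2^\omega$ composants, by a theorem of Mazurkiewicz~\cite{Maz}. Without metrizability the Baire argument breaks down. Bellamy~\cite{Bel} showed that there are indecomposable continua of weight $\omega_1$ with exactly one composant, and others with exactly two, and M.~Smith~\cite{Smi} showed that there is an h.i.\ continuum of weight $\omega_1$ with exactly two composants. We take the following question, recorded as open at the time of writing, from~\cite{FC}.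

\medskip
\noindent\textbf{Question.} \emph{Can a nondegenerate hereditarily indecomposable continuum have just one composant?}
\medskip

Such a continuum must be the union of a chain of nowhere dense subcontinua, and by the Baire category theorem the chain has no cofinal sequence. The first picture that comes to mind is the long ray, the union of an $\omega_1$-chain of arcs. It is not compact, and compactifying it adds a point that lies in none of the arcs. One might guess that compactness always forces such a point at infinity, and with it a second composant. The guess is wrong.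

\begin{theorem}\label{thm:A}
There is a hereditarily indecomposable continuum $X$ of weight $\omega_1$ that is the union of a strictly increasing chain $\langle X_\alpha:\alpha<\omega_1\rangle$ of proper metrizable subcontinua. Hence $X$ has exactly one composant.
\end{theorem}

The example has further structure. Throughout, $I=[0,1]$, \emph{map} means continuous map, and \emph{compactum} means compact Hausdorff space. A \emph{chain} in a space is a finite sequence $U_1,\dots,U_n$ of open sets, its \emph{links}, such that $U_i\cap U_j\ne\emptyset$ if and only if $|i-j|\le1$. A continuum is \emph{chainable} if each of its open covers is refined by a chain that covers it. A \emph{pseudo-arc} is a nondegenerate, h.i., chainable, metrizable continuum. A compactum is \emph{Corson compact} if, for some set $\Gamma$, it embeds in the $\Sigma$-product of all $y\in I^\Gamma$ with only countably many nonzero coordinates.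

\begin{theorem}\label{thm:B}
The continuum $X$ of Theorem~\ref{thm:A} can moreover be chosen chainable, Corson compact, and such that every nondegenerate proper subcontinuum of $X$ is a pseudo-arc. The weight $\omega_1$ is the least possible for a nondegenerate hereditarily indecomposable continuum with one composant. Moreover, every nondegenerate hereditarily indecomposable continuum with one composant all of whose proper subcontinua are metrizable has weight exactly $\omega_1$.
\end{theorem}

The proofs are in ZFC. Besides textbook topology, Theorem~\ref{thm:A} uses the fact that composants of continua are dense, the theorem of Mazurkiewicz, and two theorems of Bing: any two pseudo-arcs are homeomorphic~\cite{Bing51}, and the pseudo-arc is homogeneous~\cite{Bing48}, that is, any point can be moved to any other by a self-homeomorphism. A characterization of the pseudo-arc due to Hoehn and Oversteegen~\cite{HO} is used only in Theorem~\ref{thm:B}, for chainability and for the statement on proper subcontinua.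

Section~\ref{sec:idea} explains the method on small models. Sections~\ref{sec:tools} and~\ref{sec:maps} prepare the tools, of which the main one is a Urysohn-type lemma for maps into the pseudo-arc. Section~\ref{sec:step} contains the successor step of the construction and Section~\ref{sec:tower} the transfinite recursion. The theorems are proved in Sections~\ref{sec:A} and~\ref{sec:B}.

\section{Towers of retractions and their threads}\label{sec:idea}

\subsection{Towers}

Let $\theta$ be a limit ordinal. An \emph{inverse system} indexed by $\theta$ consists of nonempty compacta $X_\alpha$ and \emph{bonding maps} $r_\alpha^\beta:X_\beta\to X_\alpha$ $(\alpha\le\beta<\theta)$ with $r_\beta^\beta=\mathrm{id}$ and $r_\alpha^\beta r_\beta^\gamma=r_\alpha^\gamma$. Its \emph{limit} $\varprojlim X_\alpha$ is the subspace of $\prod_\alpha X_\alpha$ formed by the \emph{threads}, the points $(x_\alpha)$ with $r_\alpha^\beta(x_\beta)=x_\alpha$. Let $\pi_\alpha$ be the projections. We use the following textbook facts.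
\begin{itemize}
\item[(L1)] The limit is a nonempty compactum, and a continuum if all $X_\alpha$ are continua. If the bonding maps are onto, so are the projections. Passing to a cofinal set of indices does not change the limit.
\item[(L2)] The sets $\pi_\alpha^{-1}(O)$, with $O$ open in $X_\alpha$ and $\alpha$ in a cofinal set, form a base. Hence if $W$ is closed in the limit and $x\notin W$, then $\pi_\alpha(x)\notin\pi_\alpha(W)$ for all large $\alpha$, and $W$ is the limit of the system of the sets $\pi_\alpha(W)$.
\end{itemize}

\begin{definition}
A \emph{tower of length $\theta$} is a family of nonempty compacta $X_\alpha$ $(\alpha<\theta)$ and maps $r_\alpha^\beta:X_\beta\to X_\alpha$ $(\alpha\le\beta<\theta)$ such that $X_\alpha$ is a closed subspace of $X_\beta$, $r_\alpha^\beta$ is a retraction, $r_\alpha^\beta r_\beta^\gamma=r_\alpha^\gamma$, and for every limit ordinal $\lambda<\theta$ the map $x\mapsto(r_\alpha^\lambda(x))_{\alpha<\lambda}$ is a homeomorphism of $X_\lambda$ onto $\varprojlim_{\alpha<\lambda}X_\alpha$. We write $r_\alpha$ for $r_\alpha^\beta$.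
\end{definition}

A tower of limit length $\theta$ extends to a tower of length $\theta+1$. Put $X_\theta=\varprojlim_{\alpha<\theta}X_\alpha$ and identify $x\in X_\alpha$ with the thread whose $\gamma$-th coordinate is $r_\gamma^\alpha(x)$ for $\gamma\le\alpha$ and $x$ for $\gamma\ge\alpha$. This is a thread because the maps are retractions, and for the same reason it does not depend on which $X_\alpha$ containing $x$ is used. Under this identification $X_\alpha$ is a closed subspace of $X_\theta$, the projections are retractions $r_\alpha^\theta$, and $\bigcup_{\alpha<\theta}X_\alpha$ is the set of eventually constant threads.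

To prove Theorem~\ref{thm:A} we want a tower of length $\omega_1$ of metrizable h.i.\ continua in which \emph{every} thread is eventually constant. The next lemma locates the other threads.

\begin{lemma}\label{lem:jumps}
Let $\theta$ be a limit ordinal, let $\langle X_\alpha:\alpha\le\theta\rangle$ be a tower, let $x\in X_\theta\setminus\bigcup_{\alpha<\theta}X_\alpha$, and put $x_\alpha=r_\alpha(x)$. Then the set of $\gamma<\theta$ with $x_{\gamma+1}\notin X_\gamma$ is unbounded in $\theta$.
\end{lemma}

\begin{proof}
Let $\alpha<\theta$. The thread $(x_\gamma)_{\gamma<\theta}$ is not constant from $\alpha$ on, so there is a least $\beta$ with $\alpha<\beta<\theta$ and $x_\beta\ne x_\alpha$. If $\beta$ were a limit ordinal, the points $x_\beta$ and $x_\alpha$ of $X_\beta$ would satisfy $r_\gamma(x_\beta)=x_\gamma=x_\alpha=r_\gamma(x_\alpha)$ for $\alpha\le\gamma<\beta$, so they would be equal. Thus $\beta=\gamma+1$ with $\gamma\ge\alpha$, and $r_\gamma(x_{\gamma+1})=x_\gamma=x_\alpha\ne x_{\gamma+1}$. Since $r_\gamma$ fixes the points of $X_\gamma$, we get $x_{\gamma+1}\notin X_\gamma$.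
\end{proof}

Suppose that sets $C_\alpha\subset X_\alpha$ satisfy $r_\alpha(X_{\alpha+1}\setminus X_\alpha)\subset C_\alpha$ and $r_\alpha(C_\beta)\subset C_\alpha$ for $\alpha<\beta$. By the lemma, a thread that is not eventually constant has $x_\gamma\in C_\gamma$ for unboundedly many $\gamma$, and therefore for all $\gamma$. So everything depends on where the new points are sent.

\begin{example}\label{ex:two}
(a) Let $X_\alpha$ be the ordinal interval $[0,\alpha]$ with the order topology, and $r_\alpha(x)=\min(x,\alpha)$. The new point $\alpha+1$ goes to $C_\alpha=\{\alpha\}$. The thread $x_\alpha=\alpha$ passes through all $C_\alpha$ and is not eventually constant. This is the point at infinity of the long ray.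

(b) Let $X_\alpha=\{*\}\cup\{\xi:\xi<\alpha\}$, where the ordinals are isolated and the neighborhoods of $*$ are the cofinite sets containing it, and let $r_\alpha$ send every $\xi\ge\alpha$ to $*$. Now $C_\alpha=\{*\}$, the only thread through all $C_\alpha$ is constant, and so the limit of the tower of length $\omega_1$ is the union of the $X_\alpha$.
\end{example}

The pattern of Example~\ref{ex:two}(b) is not available to us. If $K$ is a proper subcontinuum of an h.i.\ continuum $Y$ and $r:Y\to K$ is a retraction, then $Y\setminus K$ is dense in $Y$, so $r(Y\setminus K)$ is dense in $K$. The sets $C_\alpha$ must be dense, and yet small enough to be controlled. A composant of a metrizable h.i.\ continuum is such a set: it is dense, and it is the union of an increasing sequence of nowhere dense continua. This leaves two tasks: to extend $X_\alpha$ so that the new points retract into one composant, and to prevent threads from running through all the chosen composants.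

\subsection{The successor step for an arc}\label{sub:sine}

The first task can be seen with arcs in place of pseudo-arcs. Let $K=I$ with the composant $C=\kappa(0)=[0,1)$. Put $r_0(t)=(1-t)\,|\sin(\pi/t)|$ for $0<t\le1$, let $N$ be the graph of $r_0$, and let $Y=N\cup(\{0\}\times K)\subset I\times K$. Identify $K$ with $\{0\}\times K$ and let $r:Y\to K$ be the second projection, a retraction with $r(N)\subset C$. On $[\frac1{m+1},\frac1m]$ the function $r_0$ vanishes at both ends and takes a value greater than $1-\frac1m$ at $t_m=1/(m+\frac12)$; so the curve sweeps larger and larger subcontinua of $C$ as it approaches $K$. Three properties follow.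
\begin{itemize}
\item \emph{A subcontinuum $W$ meeting both $K$ and $N$ contains $K$.} Its first projection is an interval $[0,\eta]$ with $\eta>0$, so $W$ contains the graph over $(0,\eta]$, whose closure contains $K$.
\item \emph{$C'=N$ is a composant of $Y$ disjoint from $K$.} A subcontinuum that contains the point $(1,0)$ and meets $K$ has first projection $I$ and contains $K$, so it equals $Y$. Hence $\kappa((1,0))=N$.
\item \emph{Subcontinua of $C$ lift to $C'$ and can avoid any given subcontinuum $M'\subset C'$.} Let $M=[c,d]\subset C$. Take $m$ so large that $1-\frac1m>d$ and $M'$ lies over $(\frac1m,1]$. Let $t''$ be the first point of $[\frac1{m+1},t_m]$ with $r_0(t'')=d$ and $t'$ the last point of $[\frac1{m+1},t'']$ with $r_0(t')=c$. The graph over $[t',t'']$ misses $M'$ and is mapped by $r$ onto $M$.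
\end{itemize}
In Section~\ref{sec:step} we repeat this construction with the parameter interval $(0,1]$ replaced by a pseudo-arc minus a point. The formula for $r_0$ has to be replaced by an existence theorem for maps into the pseudo-arc, and this is the purpose of Section~\ref{sec:maps}.

\subsection{Ranks, and the first limit stage}\label{sub:rank}

For the second task write $C_\alpha=\bigcup_nL_\alpha^n$ with continua $L_\alpha^0\subset L_\alpha^1\subset\cdots$. A point $y\in C_\beta$ has a \emph{rank function} $n_y:\beta\to\omega$, where $n_y(\alpha)$ is the least $n$ with $r_\alpha(y)\in L_\alpha^n$. Suppose that all rank functions are finite-to-one. A thread through all $C_\alpha$, $\alpha<\omega_1$, would have a rank function on $\omega_1$ all of whose restrictions to countable ordinals are finite-to-one, and no such function $\omega_1\to\omega$ exists. On a countable ordinal, however, finite-to-one functions into $\omega$ exist, so the recursion has room to continue. The same mechanism appears in the construction of an Aronszajn tree, a tree of height $\omega_1$ with countable levels and no uncountable branch.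

The lifting property of Section~\ref{sub:sine} is what makes ranks grow. Consider the first limit stage. Suppose $X_0\subset X_1\subset\cdots$ and $C_0,C_1,\dots$ have been built so that every subcontinuum of $C_n$ is the image under $r_n$ of a subcontinuum of $C_{n+1}$ that avoids a prescribed subcontinuum of $C_{n+1}$. Put $G_0=L_0^0$ and choose continua $G_{n+1}\subset C_{n+1}$ with $r_n(G_{n+1})=G_n$ and $G_{n+1}\cap L_{n+1}^n=\emptyset$. Then $D=\varprojlim G_n$ is a subcontinuum of $X_\omega$, and every $y\in D$ satisfies $r_n(y)\in C_n$ and $n_y(n+1)>n$. So $n_y$ is finite-to-one. An arbitrary composant of $X_\omega$ would not do: the composant containing $\bigcup_nX_n$ is mapped by $r_n$ onto all of $X_n$. What remains, in Section~\ref{sec:tower}, is to control a whole composant rather than one continuum $D$, and to hand the lifting property on to later stages.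

\section{Tools from continuum theory}\label{sec:tools}

We recall three textbook facts.
\begin{itemize}
\item[(T1)] In a compactum $R$, the component of a point $z$ is the intersection of the clopen sets containing $z$. By compactness, if the component of $z$ misses a closed set $A$, then some clopen set containing $z$ misses $A$. Consequently, if no subcontinuum of $R$ meets both of the disjoint closed sets $A$ and $B$, then finitely many clopen sets missing $A$ cover $B$, and $R$ is the disjoint union of closed sets $S_1\supset A$ and $S_2\supset B$.
\item[(T2)] (Boundary bumping.) If $F$ is a nonempty proper closed subset of a continuum $W$, every component of $F$ meets the boundary of $F$ in $W$.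
\item[(T3)] If $E_0\supset E_1\supset\cdots$ are continua, then $\bigcap_iE_i$ is a continuum, and $f(\bigcap_iE_i)=\bigcap_if(E_i)$ for every map $f$ of $E_0$ to a Hausdorff space.
\end{itemize}

We need hereditary indecomposability also for disconnected spaces. Call a compactum \emph{h.i.}\ if any two of its subcontinua that intersect are comparable under inclusion. Closed subspaces of h.i.\ compacta are h.i.

\begin{lemma}\label{lem:hi}
For continua the two definitions of h.i.\ agree. The limit of an inverse system of h.i.\ continua is an h.i.\ continuum.
\end{lemma}

\begin{proof}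
The union of two incomparable intersecting subcontinua is a decomposable subcontinuum. Conversely, if a subcontinuum $W$ is the union of proper subcontinua $W_1,W_2$, these intersect because $W$ is connected, and they are incomparable. For the second statement let $W_1,W_2$ be intersecting subcontinua of the limit with $x\in W_1\setminus W_2$ and $y\in W_2\setminus W_1$. By (L2), for large $\alpha$ we have $\pi_\alpha(x)\notin\pi_\alpha(W_2)$ and $\pi_\alpha(y)\notin\pi_\alpha(W_1)$, so $\pi_\alpha(W_1)$ and $\pi_\alpha(W_2)$ are incomparable intersecting subcontinua of $X_\alpha$, a contradiction.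
\end{proof}

\begin{lemma}\label{lem:chain}
\begin{enumerate}
\item[(a)] Subcontinua of chainable continua are chainable. Hence nondegenerate subcontinua of pseudo-arcs are pseudo-arcs.
\item[(b)] The limit of an inverse system of chainable continua with surjective bonding maps is chainable.
\item[(c)] If $K$ is a chainable metric continuum and $\varepsilon>0$, there is a map $\varphi:K\to I$ whose fibers have diameter less than $\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $W\subset K$ be a subcontinuum. Extend the members of an open cover of $W$ to open subsets of $K$, add $K\setminus W$, and refine by a chain $U_1,\dots,U_n$ covering $K$. Let $i_0$ and $i_1$ be the first and the last index of a link meeting $W$. For $i_0\le i<i_1$ the open sets $\bigcup_{j\le i}U_j$ and $\bigcup_{j>i}U_j$ cover $W$ and both meet it, so their intersection $U_i\cap U_{i+1}$ meets $W$. Thus the traces of $U_{i_0},\dots,U_{i_1}$ form a chain covering $W$, and it refines the given cover.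

(b) By compactness and (L2), an open cover of the limit is refined by a cover $\pi_\alpha^{-1}(O_1),\dots,\pi_\alpha^{-1}(O_k)$ with one index $\alpha$. As $\pi_\alpha$ is onto, the $O_i$ cover $X_\alpha$. Refine them by a chain; its preimage under the surjection $\pi_\alpha$ is a chain.

(c) Take a chain cover $U_1,\dots,U_n$ by sets of diameter less than $\varepsilon$ and a partition of unity $(p_i)$ with $p_i=0$ off $U_i$. Put $\varphi=\frac1n\sum_iip_i$. At each point either exactly one $p_i$ is positive, and then $n\varphi=i$, or exactly two consecutive ones $p_i,p_{i+1}$ are, and then $i<n\varphi<i+1$. So the value of $\varphi$ determines an index $i$ with $p_i>0$, and every fiber lies in one link.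
\end{proof}

\begin{lemma}\label{lem:composants}
Let $X$ be a nondegenerate h.i.\ continuum.
\begin{enumerate}
\item[(a)] The composants partition $X$, two points lie in the same composant if and only if they lie in a common proper subcontinuum, and each proper subcontinuum lies in exactly one composant.
\item[(b)] Every proper subcontinuum $K$ of $X$ is nowhere dense.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The relation of lying in a common proper subcontinuum is reflexive and symmetric. It is transitive: if proper subcontinua $S\ni x,z$ and $T\ni z,y$ are given, the larger of the two contains $x$ and $y$. The class of $x$ is $\kappa(x)$.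

(b) Suppose $K$ has nonempty interior, so that $F=\overline{X\setminus K}\ne X$. Let $D$ be the component of $F$ containing a point of $X\setminus K$. By (T2), $D$ meets the boundary of $F$, which lies in $\overline{X\setminus F}\subset K$. But $D\not\subset K$, and $K\not\subset D$ because the interior of $K$ misses $F$. This contradicts h.i.
\end{proof}

Let $X$ be a nondegenerate metrizable h.i.\ continuum and $C$ a composant of $X$. An \emph{exhaustion} of $C$ is an increasing sequence of nondegenerate proper subcontinua of $X$ with union $C$.

\begin{lemma}\label{lem:exhaust}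
Let $X$ be a nondegenerate metrizable h.i.\ continuum.
\begin{enumerate}
\item[(a)] Every composant $C$ of $X$ has an exhaustion.
\item[(b)] If $(L_n)$ is an exhaustion of $C$ and $M\subset C$ is a subcontinuum, then $M\subset L_n$ for some $n$.
\item[(c)] If $D_0\subset D_1\subset\cdots$ are proper subcontinua with dense union, then $\bigcup_nD_n$ is a composant.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C=\kappa(x)$ and let $(V_n)$ be a countable base of nonempty open sets. For $n$ with $x\notin V_n$ let $D_n$ be the component of $x$ in $X\setminus V_n$. A proper subcontinuum containing $x$ misses some $V_n$, so it lies in $D_n$. Thus $C=\bigcup D_n$. The $D_n$ are pairwise comparable; replace the $n$-th one by the largest of the first $n$, and drop the degenerate terms, which are finitely many because $C$ is dense and so $C\ne\{x\}$.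

(b) For large $n$ the continua $M$ and $L_n$ meet. If $M\subset L_n$ never holds, then $M\supset L_n$ for all large $n$, so $M\supset C$, and $M=X$ by density of $C$. Then $C=X$. This is impossible, since the composants partition $X$ and there are $\mathfrak c$ of them~\cite{Maz}.

(c) Let $x\in D_0$. Then $\bigcup D_n\subset\kappa(x)$. A proper subcontinuum $M\ni x$ is closed and not dense, so $D_n\not\subset M$ for some $n$, and then $M\subset D_n$.
\end{proof}

The last two lemmas produce subcontinua with prescribed images. The first replaces the intervals $[\frac1{m+1},\frac1m]$ of Section~\ref{sub:sine}, the second the choice of $t'$ and $t''$.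

\begin{lemma}\label{lem:join}
Let $W$ be a continuum, $u:W\to[0,\infty]$ a map, and $m<m'$ real numbers such that $u$ takes a value $\le m$ and a value $\ge m'$. Then some subcontinuum of $u^{-1}[m,m']$ meets both $u^{-1}(m)$ and $u^{-1}(m')$.
\end{lemma}

\begin{proof}
Otherwise, by (T1), $u^{-1}[m,m']$ is the disjoint union of closed sets $S_1\supset u^{-1}(m)$ and $S_2\supset u^{-1}(m')$. Then $u^{-1}[0,m]\cup S_1$ and $S_2\cup u^{-1}[m',\infty]$ are disjoint nonempty closed sets covering $W$.
\end{proof}

\begin{lemma}[Confluence; Cook]\label{lem:conf}
Let $f:G\to L$ be a map of a metrizable continuum onto an h.i.\ continuum, $M\subset L$ a subcontinuum, and $E$ a component of $f^{-1}(M)$. Then $f(E)=M$.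
\end{lemma}

\begin{proof}
If $M=L$, then $E=G$. Let $M\ne L$. The space $L$ is metrizable, being a Hausdorff image of $G$, so there are open sets $O_i\supset M$ whose closures are proper subsets of $L$ and decrease to $M$. Let $E_i$ be the component of $f^{-1}(\overline{O_i})$ containing $E$. By (T2), $E_i$ meets the boundary of $f^{-1}(\overline{O_i})$, which is disjoint from the open set $f^{-1}(O_i)$. So $f(E_i)\not\subset M$. As $f(E_i)$ meets $M$ and $L$ is h.i., $f(E_i)\supset M$. By (T3), $\bigcap E_i$ is a subcontinuum of $f^{-1}(M)$ containing $E$, hence equal to $E$, and $f(E)=\bigcap f(E_i)\supset M$.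
\end{proof}

The hypothesis on $L$ cannot be dropped: for the map $I\to I$ of Figure~\ref{fig:zigzag} and $M=[\frac{u+v}2,1]$, the component of the preimage of $M$ containing $s$ has image $[\frac{u+v}2,v]$.

\section{Maps into the pseudo-arc}\label{sec:maps}

Urysohn's lemma sends two disjoint closed sets to the two ends of $I$. We need to send them to two points between which a pseudo-arc is \emph{irreducible}, that is, to two points that lie in no common proper subcontinuum. The plan is to write a pseudo-arc $P$ as an inverse limit of copies of $I$ whose bonding maps have a single fold, to start from a Urysohn function, and to lift it approximately through one fold after another.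

\subsection{Zigzags and crooked maps}

For $0\le a<b\le1$ let $\mathcal Z(a,b)$ be the set of maps $\zeta:I\to I$ that are the identity off $(a,b)$ and for which there are $a<s<t<b$ and $a<u<v<b$ such that $\zeta$ maps $[a,s]$, $[s,t]$, $[t,b]$ homeomorphically onto $[a,v]$, $[u,v]$, $[u,b]$, with $\zeta(a)=a$, $\zeta(s)=v$, $\zeta(t)=u$, $\zeta(b)=b$. If $[a,b]\subset[a',b']$, then $\mathcal Z(a,b)\subset\mathcal Z(a',b')$, with the same parameters. Elements of $\mathcal Z(0,1)$ are called \emph{zigzags}; see Figure~\ref{fig:zigzag}. Let $\mathcal Z^*(a,b)$ be the set of finite compositions of elements of $\mathcal Z(a,b)$, including the identity. Its elements map $[a,b]$ onto itself and fix $a$ and $b$.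

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.6]
\draw (0,0) rectangle (1,1);
\draw[thick] (0,0)--(0.4,0.75)--(0.6,0.25)--(1,1);
\draw[dashed] (0.4,0)--(0.4,0.75)--(0,0.75);
\draw[dashed] (0.6,0)--(0.6,0.25)--(0,0.25);
\node[below] at (0.4,0) {$s$}; \node[below] at (0.6,0) {$t$};
\node[left] at (0,0.75) {$v$}; \node[left] at (0,0.25) {$u$};
\node[below left] at (0,0) {$0$}; \node[below] at (1,0) {$1$}; \node[left] at (0,1) {$1$};
\end{tikzpicture}
\caption{The graph of a zigzag $I\to I$: it rises from $0$ to $v$ on $[0,s]$, falls back to $u<v$ on $[s,t]$, and rises to $1$ on $[t,1]$. Values strictly between $u$ and $v$ have one preimage on each of the three branches.}\label{fig:zigzag}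
\end{figure}

These families are stable under conjugation: if $\eta:[a',b']\to[a,b]$ is a homeomorphism and $\Phi\in\mathcal Z^*(a,b)$, then $\eta^{-1}\Phi\eta$, extended by the identity, is in $\mathcal Z^*(a',b')$. It suffices to treat $\zeta\in\mathcal Z(a,b)$. For increasing $\eta$ the new parameters are the $\eta$-preimages of $s,t,u,v$; for decreasing $\eta$ they are $s'=\eta^{-1}(t)$, $t'=\eta^{-1}(s)$, $u'=\eta^{-1}(v)$, $v'=\eta^{-1}(u)$.

A map $\varphi$ from an interval to $I$ is \emph{$\varepsilon$-crooked} if for all $x\le y$ in its domain there are $x\le c\le d\le y$ with $|\varphi(c)-\varphi(y)|\le\varepsilon$ and $|\varphi(d)-\varphi(x)|\le\varepsilon$. In words: on its way from $\varphi(x)$ to $\varphi(y)$, the map comes almost to the goal and then returns almost to the start. If $\varphi$ is $\varepsilon$-crooked and $\eta$ is a homeomorphism of an interval onto its domain, then $\varphi\eta$ is $\varepsilon$-crooked. For increasing $\eta$ pull $c$ and $d$ back. For decreasing $\eta$ and $x\le y$ take $c'\le d'$ for the pair $\eta(y)\le\eta(x)$ and put $c=\eta^{-1}(d')$, $d=\eta^{-1}(c')$.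

A single zigzag with $u\le\varepsilon$ and $v\ge1-\varepsilon$ satisfies the condition for the pair $x=0$, $y=1$, with $c=s$ and $d=t$, but not for distant pairs on one monotone branch. The branches have shorter images than the whole interval, so they can be repaired by induction.

\begin{lemma}\label{lem:crooked}
For every $\varepsilon>0$ and $0\le a<b\le 1$ there is $\Phi\in\mathcal Z^*(a,b)$ such that $\Phi|[a,b]$ is $\varepsilon$-crooked.
\end{lemma}

\begin{proof}
Fix $\varepsilon$. We show by induction on $n\ge2$ that the claim holds whenever $b-a\le n\varepsilon/2$. For $n=2$ the identity works, with $c=d=x$. Let $\varepsilon<b-a\le(n+1)\varepsilon/2$, put $u=a+\varepsilon/2$ and $v=b-\varepsilon/2$, so $u<v$, and let $\zeta\in\mathcal Z(a,b)$ have the turning values $v,u$ at points $s<t$. Let $\zeta_0,\zeta_1,\zeta_2$ be its restrictions to the three \emph{sections} $[a,s]$, $[s,t]$, $[t,b]$. Their images $[a,v]$, $[u,v]$, $[u,b]$ have length at most $n\varepsilon/2$; let $\Phi_0,\Phi_1,\Phi_2$ be given for them by the induction hypothesis. Let $\chi_i=\zeta_i^{-1}\Phi_i\zeta_i$, extended by the identity, and $\Phi=\zeta\chi_0\chi_1\chi_2\in\mathcal Z^*(a,b)$.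 Each $\chi_i$ maps the $i$-th section onto itself and fixes the other two pointwise, so $\Phi=\Phi_i\zeta_i$ on the $i$-th section. Hence $\Phi$ is $\varepsilon$-crooked on each section, maps the sections onto $[a,v]$, $[u,v]$, $[u,b]$, and $\Phi(s)=v$, $\Phi(t)=u$. Let $x<y$ lie in different sections.

\emph{Adjacent sections.} Let $w\in\{s,t\}$ be their common point. If $w=s$, then $\Phi(w)=v$ is the maximum of $\Phi$ on the two sections; if $w=t$, then $\Phi(w)=u$ is the minimum. So one of $\Phi(x),\Phi(y)$ lies between the other and $\Phi(w)$. If $\Phi(y)$ lies between $\Phi(x)$ and $\Phi(w)$, pick $y'\in[x,w]$ with $\Phi(y')=\Phi(y)$ and take $c,d$ for the pair $x\le y'$, which lies in one section. Otherwise pick $x'\in[w,y]$ with $\Phi(x')=\Phi(x)$ and take $c,d$ for the pair $x'\le y$.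

\emph{First and third section.} Put $x^*=\max(\Phi(x),u)$ and $y^*=\min(\Phi(y),v)$. Both lie in $[u,v]$, and they differ from $\Phi(x)$ and $\Phi(y)$ by at most $\varepsilon/2$. If $x^*\le y^*$, pick $c\in[s,t]$ with $\Phi(c)=y^*$ and then, since $\Phi(t)=u\le x^*\le y^*$, a point $d\in[c,t]$ with $\Phi(d)=x^*$. If $y^*<x^*$, then $x^*>u$ and $y^*<v$, so $x^*=\Phi(x)$ and $y^*=\Phi(y)$. Pick $x'\in[s,t]$ with $\Phi(x')=\Phi(x)$, then $y'\in[x',t]$ with $\Phi(y')=\Phi(y)$, and take $c,d$ for the pair $x'\le y'$.
\end{proof}

\subsection{A pseudo-arc with zigzag bonding maps}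

Choose recursively numbers $\varepsilon_j\le\frac1{j+2}$ and $\varepsilon_j$-crooked maps $\Phi_j\in\mathcal Z^*(0,1)$, $j\ge1$, with $\varepsilon_j$ so small that for every $i<j$ the map $\Phi_i\cdots\Phi_{j-1}$ sends points at distance $\le\varepsilon_j$ to points at distance $\le\frac1{j+2}$. Then $\Phi_i\cdots\Phi_j$ is $\frac1{j+2}$-crooked for all $i\le j$, with the points $c,d$ that work for $\Phi_j$. No $\Phi_j$ is the identity: for $x=0$, $y=1$ the identity would need $1-\varepsilon_j\le c\le d\le\varepsilon_j$, and $\varepsilon_j<\frac12$. Factor each $\Phi_j$ into zigzags and concatenate the factorizations into one sequence $\psi_1,\psi_2,\dots$. Regard $\psi_n$ as a map $I_n\to I_{n-1}$ between copies of $I$, put $\psi_{k,m}=\psi_{k+1}\cdots\psi_m$ for $k\le m$ (so $\psi_{k,k}=\mathrm{id}$), and let $0=k_0<k_1<\cdots$ be the indices with $\psi_{k_{i-1},k_j}=\Phi_i\cdots\Phi_j$. Let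
\[
P=\varprojlim(I_n,\psi_n),\qquad \mathbf 0=(0,0,\dots)\in P,\qquad \mathbf 1=(1,1,\dots)\in P .
\]

\begin{lemma}\label{lem:P}
$P$ is a pseudo-arc, irreducible between $\mathbf 0$ and $\mathbf 1$.
\end{lemma}

\begin{proof}
$P$ is a nondegenerate metrizable continuum, and it is chainable by Lemma~\ref{lem:chain}(b), since $I$ is covered by chains of arbitrarily short intervals. A subcontinuum containing $\mathbf 0$ and $\mathbf 1$ projects onto every $I_n$, so it equals $P$ by (L2).

Suppose $W_1,W_2$ are intersecting subcontinua with $x\in W_1\setminus W_2$ and $y\in W_2\setminus W_1$. By (L2) there are an index $k=k_{i-1}$ and $\varepsilon>0$ such that $x_k$ has distance greater than $\varepsilon$ from $\pi_k(W_2)$ and $y_k$ has distance greater than $\varepsilon$ from $\pi_k(W_1)$. Choose $m=k_j$, $j\ge i$, with $\frac1{j+2}\le\varepsilon$; then $\varphi=\psi_{k,m}$ is $\varepsilon$-crooked. Interchanging the roles of the two continua if necessary, let $x_m\le y_m$, and take $x_m\le c\le d\le y_m$ from crookedness. The intervals $\pi_m(W_1)\ni x_m$ and $\pi_m(W_2)\ni y_m$ intersect, so they cover $[x_m,y_m]$. Since $|\varphi(c)-y_k|\le\varepsilon$,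 we have $\varphi(c)\notin\pi_k(W_1)$, so $c\notin\pi_m(W_1)$ and $c\in\pi_m(W_2)$. Then $d\in[c,y_m]\subset\pi_m(W_2)$, so $\varphi(d)\in\pi_k(W_2)$. This contradicts $|\varphi(d)-x_k|\le\varepsilon$.
\end{proof}

\subsection{Lifting through a zigzag}

To lift a function $f:N\to I$ through a zigzag, each point $z$ with $u\le f(z)\le v$ must be assigned to one of the three branches. A point that is joined to the bottom of $N$ by a continuum inside $\{f\le v\}$ is naturally assigned to the first branch, and a point that is joined to the top by a continuum inside $\{f\ge u\}$ to the third. Hereditary indecomposability of $N$ guarantees that no point receives both assignments.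

\begin{lemma}\label{lem:lift}
Let $N$ be an h.i.\ compactum, $f:N\to I$ a map, $\psi$ a zigzag and $\delta>0$. There is a map $g:N\to I$ with $|\psi g-f|\le\delta$, $g=0$ on $f^{-1}(0)$ and $g=1$ on $f^{-1}(1)$.
\end{lemma}

\begin{proof}
Let $s,t,u,v$ be the parameters of $\psi$ and let $\beta_0:[0,v]\to[0,s]$, $\beta_1:[u,v]\to[s,t]$, $\beta_2:[u,1]\to[t,1]$ be the inverses of its three branches. We may assume $\delta<\min(u,1-v)$. Put
\[
A=\{f\le u-\delta\}\subset R=\{f\le v\},\qquad B=\{f\ge v+\delta\}\subset S=\{f\ge u\},
\]
and note that $A\cap S=\emptyset=B\cap R$. Let $A^*$ be the union of the components of $R$ that meet $A$, and $B^*$ the union of the components of $S$ that meet $B$.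

The sets $A^*$ and $B^*$ are disjoint. Otherwise a component $D$ of $R$ meeting $A$ intersects a component $E$ of $S$ meeting $B$, and they are comparable. But $D\subset E$ gives $A\cap S\ne\emptyset$, and $E\subset D$ gives $B\cap R\ne\emptyset$.

By (T1), each $z\in R\setminus A^*$ lies in a set clopen in $R$ that misses $A$; such a set misses every component meeting $A$, so it misses $A^*$. In the same way each $z\in S\setminus B^*$ lies in a set clopen in $S$ that misses $B^*$. In particular $A^*$ and $B^*$ are closed. Cover the compact set $B^*\cap R\subset R\setminus A^*$ by finitely many clopen subsets of $R$ missing $A^*$, and let $G$ be the complement in $R$ of their union. Then $G$ is clopen in $R$, $G\supset A^*$ and $G\cap B^*=\emptyset$. Next cover the compact set $G\cap S\subset S\setminus B^*$ by finitely many clopen subsets of $S$ missing $B^*$, and let $H$ be the complement in $S$ of their union. Then $H$ is clopen in $S$, $H\supset B^*$ and $G\cap H=\emptyset$. Let $J=\overline{N\setminus(G\cup H)}$.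

The closed sets $G,J,H$ cover $N$. Since $A\subset G$ and $B\subset H$, we have $u-\delta\le f\le v+\delta$ on $J$. Let $z\in G\cap J$. Then $z$ lies in the closure of $N\setminus G=(R\setminus G)\cup\{f>v\}$, and $R\setminus G$ is a closed set not containing $z$; so $f(z)\ge v$, and $f(z)=v$ because $z\in R$. The same argument with $N\setminus H=(S\setminus H)\cup\{f<u\}$ gives $f=u$ on $H\cap J$. Define
\[
g=\beta_0(f)\text{ on }G,\qquad g=\beta_1\bigl(\max(u,\min(f,v))\bigr)\text{ on }J,\qquad g=\beta_2(f)\text{ on }H .
\]
The definitions agree on overlaps, because $\beta_0(v)=s=\beta_1(v)$, $\beta_1(u)=t=\beta_2(u)$ and $G\cap H=\emptyset$; so $g$ is continuous. We have $\psi g=f$ on $G\cup H$, and $|\psi g-f|\le\delta$ on $J$. Finally $f^{-1}(0)\subset A\subset G$ and $f^{-1}(1)\subset B\subset H$ by the bound on $\delta$, and $\beta_0(0)=0$, $\beta_2(1)=1$.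
\end{proof}

The lemma fails for $N=I$, $f=\mathrm{id}$ and $\delta<(v-u)/2$: a map $g$ with $g(0)=0$, $g(1)=1$ takes the value $s$ at some $z_1$ and the value $t$ at some $z_2>z_1$, and $|\psi g-\mathrm{id}|\le\delta$ would give $z_1\ge v-\delta>u+\delta\ge z_2$.

\begin{proposition}\label{prop:ext}
Let $N$ be an h.i.\ metrizable compactum and let $A,B\subset N$ be disjoint closed sets. There is a map $F:N\to P$ with $F(A)\subset\{\mathbf 0\}$ and $F(B)\subset\{\mathbf 1\}$.
\end{proposition}

\begin{proof}
For $n\ge1$ let $\delta_n>0$ be such that each $\psi_{k,n-1}$, $k\le n-1$, sends points at distance $\le\delta_n$ to points at distance $\le2^{-n}$. Let $f_0:N\to I$ be $0$ on $A$ and $1$ on $B$. Lemma~\ref{lem:lift} gives recursively maps $f_n:N\to I$ that are $0$ on $A$ and $1$ on $B$ and satisfy $|\psi_nf_n-f_{n-1}|\le\delta_n$. For $k<n$, applying $\psi_{k,n-1}$ gives $|\psi_{k,n}f_n-\psi_{k,n-1}f_{n-1}|\le2^{-n}$. So for each $k$ the maps $\psi_{k,n}f_n$ converge uniformly, as $n\to\infty$, to a map $F_k:N\to I$. It is $0$ on $A$ and $1$ on $B$ because zigzags fix $0$ and $1$, and $\psi_kF_k=\lim_n\psi_{k-1,n}f_n=F_{k-1}$. Put $F=(F_k)_k$.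
\end{proof}

\section{Spiraling onto a continuum over one composant}\label{sec:step}

To sweep the terms of an exhaustion by means of Proposition~\ref{prop:ext}, these terms must be pseudo-arcs. This is the only place where the induction hypothesis has to mention pseudo-arcs, and it concerns the chosen composant alone.

\begin{definition}
A \emph{good pair} is a pair $(K,C)$ where $K$ is a nondegenerate metrizable h.i.\ continuum, $C$ is a composant of $K$, and every nondegenerate subcontinuum of $K$ contained in $C$ is a pseudo-arc.
\end{definition}

\begin{proposition}\label{prop:step}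
Let $(K,C)$ be a good pair. There are a good pair $(Y,C')$, with $K$ a proper subcontinuum of $Y$, and a retraction $r:Y\to K$ such that
\begin{enumerate}
\item[(E1)] $r(Y\setminus K)\subset C$;
\item[(E2)] $C'\cap K=\emptyset$, and so $r(C')\subset C$;
\item[(E3)] for all subcontinua $M\subset C$ and $M'\subset C'$ there is a subcontinuum $E\subset C'$ with $r(E)=M$ and $E\cap M'=\emptyset$.
\end{enumerate}
\end{proposition}

\subsection{The construction of $Y$}\label{sub:Y}

Let $(L_m)_{m\ge0}$ be an exhaustion of $C$; each $L_m$ is a pseudo-arc. The new part of $Y$ will sweep $L_0,L_1,\dots$ in turn, and each sweep has to start where the previous one ended. Pick $q_0\in L_0$. Given $q_m\in L_m$, the theorems of Bing~\cite{Bing51,Bing48} give a homeomorphism $\theta_m:P\to L_m$ with $\theta_m(\mathbf 0)=q_m$; put $q_{m+1}=\theta_m(\mathbf 1)\in L_m\subset L_{m+1}$. By Lemma~\ref{lem:P}, $L_m$ is irreducible between $q_m$ and $q_{m+1}$.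

Let $Q$ be a pseudo-arc with metric $d$, let $e\in Q$, let $d_{\max}$ be the maximum of $d(\cdot,e)$, and define $h_0:Q\to[0,\infty]$ by $h_0(y)=1/d(y,e)-1/d_{\max}$ for $y\ne e$ and $h_0(e)=\infty$. The map $h_0$ is continuous, $h_0^{-1}(\infty)=\{e\}$, and $h_0$ is onto because $Q$ is connected and $h_0$ takes the values $0$ and $\infty$. The slab $Q_m=h_0^{-1}[m,m+1]$ is an h.i.\ metrizable compactum. Proposition~\ref{prop:ext}, followed by $\theta_m$, gives a map $F_m:Q_m\to L_m$ that sends $h_0^{-1}(m)$ to $q_m$ and $h_0^{-1}(m+1)$ to $q_{m+1}$. The slabs form a locally finite closed cover of $Q\setminus\{e\}$, only consecutive slabs meet, and $F_m=F_{m+1}=q_{m+1}$ on $Q_m\cap Q_{m+1}$. So the $F_m$ combine to a map $r_0:Q\setminus\{e\}\to C$. Let $N$ be the graph of $r_0$ and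
\[
Y=N\cup(\{e\}\times K)\subset Q\times K .
\]
The graph $N$ is closed in $(Q\setminus\{e\})\times K$, so $Y$ is closed in $Q\times K$, hence a metrizable compactum. Identify $K$ with $\{e\}\times K$, so that $N=Y\setminus K$. Let $p:Y\to Q$ and $r:Y\to K$ be the projections and let $h=h_0p:Y\to[0,\infty]$ be the \emph{height}; thus $K=h^{-1}(\infty)$. The map $p$ is onto, $p^{-1}(e)=K$, and all other fibers of $p$ are single points. It follows that $Y$ is connected: if $Y$ were the disjoint union of nonempty closed sets $Y_1,Y_2$, each fiber would lie in one of them, and $p(Y_1),p(Y_2)$ would be disjoint closed sets covering $Q$.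

\begin{lemma}\label{lem:T}
\begin{enumerate}
\item[(a)] Let $W\subset Y$ be a subcontinuum on which $h$ takes a value $\le m$ and a value $\ge m+1$, where $m\in\omega$. Then there is a subcontinuum $G\subset W\cap h^{-1}[m,m+1]$ with $r(G)=L_m$.
\item[(b)] A subcontinuum $W\subset Y$ that meets both $K$ and $N$ contains $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:join} gives a subcontinuum $G\subset W\cap h^{-1}[m,m+1]$ meeting the heights $m$ and $m+1$. Then $r(G)$ is a subcontinuum of $L_m$ containing $q_m$ and $q_{m+1}$, so $r(G)=L_m$ by irreducibility.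

(b) On $W$ the height takes the value $\infty$ and a finite value, so (a) gives continua $G_m$ for all large $m$. Let $x\in K$. The $L_m$ increase and have dense union in $K$, so there are $x_m\in L_m$ with $x_m\to x$. Choose $w_m\in G_m$ with $r(w_m)=x_m$. Since $h(w_m)\ge m$, we have $p(w_m)\to e$, so $w_m\to(e,x)$, and $(e,x)\in W$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:step}}

The map $r$ is a retraction, $K\ne Y$, and (E1) holds since $r_0$ takes values in $C$.

\emph{$Y$ is h.i.} Let $W_1,W_2$ be intersecting subcontinua of $Y$. As $Q$ is h.i., we may assume $p(W_1)\subset p(W_2)$. If $e\notin p(W_1)$, then $W_1\subset W_2$, because the fibers of $p$ over $p(W_1)$ are single points. If $p(W_1)=\{e\}$, then $W_1\subset K$ and $W_2$ meets $K$; either $W_2\subset K$, and the two are comparable because $K$ is h.i., or $W_2\supset K\supset W_1$ by Lemma~\ref{lem:T}(b). If $e\in p(W_1)\ne\{e\}$, both $W_i$ meet $K$ and $N$, so both contain $K$; then $W_i=p^{-1}(p(W_i))$ and $W_1\subset W_2$.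

\emph{The composant $C'$.} The proper subcontinuum $K$ lies in one composant of $Y$. By the theorem of Mazurkiewicz~\cite{Maz} there is another composant $C'$, and it is disjoint from $K$ by Lemma~\ref{lem:composants}(a). This is (E2). A nondegenerate subcontinuum contained in $C'\subset N$ is mapped by $p$ homeomorphically onto a subcontinuum of $Q$, so it is a pseudo-arc by Lemma~\ref{lem:chain}(a). Thus $(Y,C')$ is a good pair.

\emph{Property} (E3). The height is finite on the compact set $M'\subset N$, so it is bounded there. By Lemma~\ref{lem:exhaust}(b) there is an integer $m\ge1$ with $M\subset L_m$ and $h<m$ on $M'$. The open sets $\{h<m\}$ and $\{h>m+1\}$ are nonempty and $C'$ is dense, so $C'$ has a point in each. The two points lie in a proper subcontinuum $W$ of $Y$, and $W\subset C'$. Let $G\subset W$ be as in Lemma~\ref{lem:T}(a) and let $E$ be a component of $G\cap r^{-1}(M)$. Lemma~\ref{lem:conf}, applied to $r|G:G\to L_m$, gives $r(E)=M$. Since $h\ge m$ on $E$, we have $E\cap M'=\emptyset$. \qed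

\section{The tower of length $\omega_1$}\label{sec:tower}

Property (E3) lifts a continuum one level up and avoids one obstacle. A limit ordinal such as $\omega^2$ is not reached by a sequence of single steps: between consecutive terms of a cofinal sequence there are in general infinitely many levels $\gamma$, and ranks must be large at all of them. Condition (I5) below is the form of (E3) that crosses such a gap in one move.

\begin{proposition}\label{prop:tower}
There are a tower $\langle X_\beta:\beta<\omega_1\rangle$ with $X_0=P$, in which each $X_{\beta+1}$ arises from $X_\beta$ by the construction of Section~\ref{sub:Y}, and sets $C_\beta$ and $L_\beta^n$ $(n\in\omega)$ such that for all $\beta<\omega_1$: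
\begin{enumerate}
\item[(I1)] $(X_\beta,C_\beta)$ is a good pair and $(L_\beta^n)_n$ is an exhaustion of $C_\beta$;
\item[(I2)] $r_\alpha(C_\beta)\subset C_\alpha$ for $\alpha<\beta$;
\item[(I3)] $X_\beta\ne X_{\beta+1}$ and $r_\beta(X_{\beta+1}\setminus X_\beta)\subset C_\beta$;
\item[(I4)] for every $y\in C_\beta$ and $k\in\omega$ the set $\{\alpha<\beta:r_\alpha(y)\in L_\alpha^k\}$ is finite;
\item[(I5)] for every $\alpha<\beta$, every subcontinuum $M\subset C_\alpha$ and every $k\in\omega$ there is a subcontinuum $E\subset C_\beta$ with $r_\alpha(E)=M$ and $r_\gamma(E)\cap L_\gamma^k=\emptyset$ for all $\gamma$ with $\alpha<\gamma\le\beta$.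
\end{enumerate}
\end{proposition}

Condition (I4) says that the rank functions of Section~\ref{sub:rank} are finite-to-one. The proof is by recursion on $\beta$. At stage $0$ let $X_0=P$, let $C_0$ be any composant and $(L_0^n)$ any exhaustion of it; (I1) holds by Lemmas~\ref{lem:P} and~\ref{lem:chain}(a).

\subsection{Successor stage $\beta+1$}

Apply Proposition~\ref{prop:step} to $(X_\beta,C_\beta)$ to get $(X_{\beta+1},C_{\beta+1})$ and $r=r_\beta^{\beta+1}$. Put $r_\alpha^{\beta+1}=r_\alpha^\beta r$ and take any exhaustion $(L_{\beta+1}^n)$. Then (I1) holds, (E1) gives (I3) for $\beta$, and (E2) together with (I2) for $\beta$ gives (I2). For $y\in C_{\beta+1}$, the set in (I4) is contained in the union of $\{\beta\}$ and the corresponding set for $r_\beta(y)\in C_\beta$. For (I5), if $\alpha=\beta$ use (E3) with $M'=L_{\beta+1}^k$. If $\alpha<\beta$, let $E_1\subset C_\beta$ be given by (I5) for $\beta$, and let $E\subset C_{\beta+1}$ be given by (E3) with $r_\beta(E)=E_1$ and $E\cap L_{\beta+1}^k=\emptyset$; then $r_\gamma(E)=r_\gamma(E_1)$ for $\gamma\le\beta$.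

\subsection{Limit stage $\lambda$: the composant $C_\lambda$}

Let $X_\lambda=\varprojlim_{\alpha<\lambda}X_\alpha$, extending the tower as in Section~\ref{sec:idea}. It is an h.i.\ continuum by Lemma~\ref{lem:hi}, it is nondegenerate, and it is metrizable because $\lambda$ is countable. We must find a composant $C_\lambda$. We build it as an increasing union of continua $D_j$ and use Lemma~\ref{lem:exhaust}(c). The single sequence of lifts of Section~\ref{sub:rank} has to be modified for two reasons: the union must be dense, and it must contain the continua required by (I5). Both needs are met by countably many tasks of the form ``lift $L_{\lambda_i}^m$, avoiding all $L_\gamma^k$''. After each lift we therefore perform one task and enlarge the lift so that it absorbs the result. The continuum $D_j$ will follow the lifts from level $j+1$ on and is unconstrained below; this is why it can be large and still have growing ranks.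

Fix a sequence $\lambda_0<\lambda_1<\cdots$ cofinal in $\lambda$, and a list $\tau_j=(i_j,m_j,k_j)$, $j\in\omega$, in which every triple of $\omega^3$ occurs and $i_j,k_j\le j$ for all $j$. (Take a list in which every triple occurs infinitely often, and replace the entries violating the inequalities by $(0,0,0)$.)

\emph{Blocks.} We choose terms $B_j$ of the exhaustion of $C_{\lambda_j}$, starting with $B_0=L_{\lambda_0}^0$. Given $B_j$, apply (I5) for $\beta=\lambda_{j+1}$ twice. First choose a continuum $B^*_{j+1}\subset C_{\lambda_{j+1}}$, the \emph{lift}, with
\begin{equation}\label{eq:a}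
r_{\lambda_j}(B^*_{j+1})=B_j,\qquad r_\gamma(B^*_{j+1})\cap L_\gamma^{j}=\emptyset\quad\text{for }\lambda_j<\gamma\le\lambda_{j+1}.
\end{equation}
Then, with $(i,m,k)=\tau_j$, so that $\lambda_i<\lambda_{j+1}$, choose a continuum $E_{j+1}\subset C_{\lambda_{j+1}}$ with
\begin{equation}\label{eq:b}
r_{\lambda_i}(E_{j+1})=L^m_{\lambda_i},\qquad r_\gamma(E_{j+1})\cap L_\gamma^{k}=\emptyset\quad\text{for }\lambda_i<\gamma\le\lambda_{j+1}.
\end{equation}
By Lemma~\ref{lem:exhaust}(b), some term $B_{j+1}$ of the exhaustion of $C_{\lambda_{j+1}}$ contains $B^*_{j+1}\cup E_{j+1}$.

\emph{The continua $D_j$.} Let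
\[
Z_j=\{z\in X_\lambda:\ r_{\lambda_l}(z)\in B_l^*\text{ for all }l>j\}.
\]
These are closed sets with $Z_0\subset Z_1\subset\cdots$. Pick $x_1\in B_1^*$; given $x_l\in B_l^*\subset B_l=r_{\lambda_l}(B^*_{l+1})$, pick $x_{l+1}\in B^*_{l+1}$ with $r_{\lambda_l}(x_{l+1})=x_l$. These points determine a point $x\in Z_0$ with $r_{\lambda_l}(x)=x_l$; put $x_0=r_{\lambda_0}(x)\in B_0$. Let $D_j$ be the component of $Z_j$ containing $x$. Then $D_0\subset D_1\subset\cdots$. We claim that
\begin{gather}
r_{\lambda_j}(D_j)=B_j,\label{eq:c}\\
r_\gamma(D_j)\cap L_\gamma^l=\emptyset\quad\text{whenever } l\ge j\text{ and }\lambda_l<\gamma\le\lambda_{l+1}.\label{eq:d}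
\end{gather}
For $l\ge j$ we have $r_{\lambda_{l+1}}(D_j)\subset B^*_{l+1}$. With \eqref{eq:a} this gives \eqref{eq:d} and, for $l=j$, the inclusion $r_{\lambda_j}(D_j)\subset B_j$. For the reverse inclusion define continua $G_l$ with $x_l\in G_l\subset B_l$ for $l\ge j$: let $G_j=B_j$, and let $G_{l+1}$ be the component of $B^*_{l+1}\cap r_{\lambda_l}^{-1}(G_l)$ containing $x_{l+1}$. Lemma~\ref{lem:conf}, applied to the surjection $r_{\lambda_l}:B^*_{l+1}\to B_l$, gives $r_{\lambda_l}(G_{l+1})=G_l$. By (L1), $G=\varprojlim_{l\ge j}G_l$ is a subcontinuum of $X_\lambda$ with $r_{\lambda_j}(G)=B_j$. It lies in $Z_j$ and contains $x$, so $G\subset D_j$. This proves \eqref{eq:c}.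

By \eqref{eq:c}, $D_j$ is nondegenerate, and it is proper because $B_j\ne X_{\lambda_j}$. The union of the $D_j$ is dense. Indeed, let $O$ be a nonempty open subset of $X_{\lambda_i}$. As $C_{\lambda_i}$ is dense, $O$ meets some $L_{\lambda_i}^m$. Choose $j$ with $\tau_j=(i,m,0)$. By \eqref{eq:c} and \eqref{eq:b}, $r_{\lambda_i}(D_{j+1})=r_{\lambda_i}(B_{j+1})\supset r_{\lambda_i}(E_{j+1})=L_{\lambda_i}^m$, so $D_{j+1}$ meets $r_{\lambda_i}^{-1}(O)$; now use (L2). By Lemma~\ref{lem:exhaust}(c), $C_\lambda=\bigcup_jD_j$ is a composant of $X_\lambda$, and $L_\lambda^j=D_j$ is an exhaustion of it.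

\subsection{Limit stage $\lambda$: the conditions}

Condition (I3) for $\lambda$ is settled at stage $\lambda+1$.

(I2) Let $\alpha<\lambda$ and $j\in\omega$. Take $l>j$ with $\lambda_l>\alpha$. Then $r_{\lambda_l}(D_j)\subset B_l^*\subset C_{\lambda_l}$, and (I2) for $\lambda_l$ gives $r_\alpha(D_j)\subset C_\alpha$.

(I1) Let $M\subset C_\lambda$ be a nondegenerate subcontinuum. By (L2), $M=\varprojlim_lr_{\lambda_l}(M)$, and each $r_{\lambda_l}(M)\subset C_{\lambda_l}$ is a pseudo-arc or a point. So $M$ is chainable by Lemma~\ref{lem:chain}(b). It is also h.i.\ and metrizable, hence a pseudo-arc.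

(I4) Let $y\in D_n$ and $k\in\omega$, and put $l_0=\max(n,k)$. By (I4) for the point $r_{\lambda_{l_0}}(y)\in C_{\lambda_{l_0}}$, only finitely many $\alpha\le\lambda_{l_0}$ satisfy $r_\alpha(y)\in L_\alpha^k$. If $\lambda_{l_0}<\alpha<\lambda$, then $\lambda_l<\alpha\le\lambda_{l+1}$ for some $l\ge l_0$, and $r_\alpha(y)\notin L_\alpha^l\supset L_\alpha^k$ by \eqref{eq:d}.

(I5) Let $\alpha<\lambda$, a subcontinuum $M\subset C_\alpha$ and $k\in\omega$ be given. There are uncountably many possible $M$, but only countably many tasks were performed; so we lift a term of an exhaustion that contains a lift of $M$, and cut it down by confluence. The lift must also avoid $L_\lambda^k=D_k$, which was not available when the tasks were performed; we arrange this by avoiding the projection of $D_k$ at one lower level.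

Choose $i$ with $\alpha<\lambda_i$. By (I5) for $\lambda_i$ there is a continuum $M_1\subset C_{\lambda_i}$ with $r_\alpha(M_1)=M$ and $r_\gamma(M_1)\cap L_\gamma^k=\emptyset$ for $\alpha<\gamma\le\lambda_i$. By Lemma~\ref{lem:exhaust}(b) choose $m$ with $M_1\subset L_{\lambda_i}^m$, and $k'\ge k$ with $r_{\lambda_{i+1}}(D_k)\subset L_{\lambda_{i+1}}^{k'}$; the latter is possible because $r_{\lambda_{i+1}}(D_k)\subset C_{\lambda_{i+1}}$ by (I2). Choose $j$ with $\tau_j=(i,m,k')$; then $i,k'\le j$. Let $\hat E$ be a component of $D_{j+1}\cap r_{\lambda_{j+1}}^{-1}(E_{j+1})$. By \eqref{eq:c} and Lemma~\ref{lem:conf}, applied to $r_{\lambda_{j+1}}:D_{j+1}\to B_{j+1}$, we have $r_{\lambda_{j+1}}(\hat E)=E_{j+1}$, so $r_{\lambda_i}(\hat E)=L_{\lambda_i}^m$ by \eqref{eq:b}. Moreover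
\begin{equation}\label{eq:e}
r_\gamma(\hat E)\cap L_\gamma^{k'}=\emptyset\quad\text{for }\lambda_i<\gamma<\lambda .
\end{equation}
For $\gamma\le\lambda_{j+1}$ this is \eqref{eq:b}. For $\lambda_l<\gamma\le\lambda_{l+1}$ with $l\ge j+1$ it follows from \eqref{eq:d}, since $\hat E\subset D_{j+1}$ and $L_\gamma^l\supset L_\gamma^{k'}$. Taking $\gamma=\lambda_{i+1}$ in \eqref{eq:e}, we see that $\hat E\cap D_k=\emptyset$.

Let $E$ be a component of $\hat E\cap r_{\lambda_i}^{-1}(M_1)$. Then $E\subset D_{j+1}\subset C_\lambda$, and Lemma~\ref{lem:conf}, applied to $r_{\lambda_i}:\hat E\to L_{\lambda_i}^m$, gives $r_{\lambda_i}(E)=M_1$. Hence $r_\alpha(E)=M$. The set $r_\gamma(E)$ misses $L_\gamma^k$ for $\alpha<\gamma\le\lambda_i$ because it equals $r_\gamma(M_1)$, for $\lambda_i<\gamma<\lambda$ by \eqref{eq:e} and $k\le k'$, and for $\gamma=\lambda$ because $E\cap D_k=\emptyset$. This completes the recursion and the proof of Proposition~\ref{prop:tower}. \qed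

\section{The limit is the union}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take the tower of Proposition~\ref{prop:tower} and let $X=\varprojlim_{\alpha<\omega_1}X_\alpha$, with $X_\alpha\subset X$ and retractions $r_\alpha:X\to X_\alpha$ as in Section~\ref{sec:idea}. By Lemma~\ref{lem:hi}, $X$ is an h.i.\ continuum. By (I3), $X_\alpha\subsetneq X_{\alpha+1}\subset X$, so the $X_\alpha$ form a strictly increasing chain of proper metrizable subcontinua.

Suppose $x\in X\setminus\bigcup_\alpha X_\alpha$, and put $x_\alpha=r_\alpha(x)$. By Lemma~\ref{lem:jumps} and (I3), $x_\gamma=r_\gamma(x_{\gamma+1})\in C_\gamma$ for unboundedly many $\gamma$, and by (I2), $x_\alpha\in C_\alpha$ for all $\alpha<\omega_1$. For each $\alpha$ there is $k$ with $x_\alpha\in L_\alpha^k$, so for some $k$ the set $T=\{\alpha<\omega_1:x_\alpha\in L_\alpha^k\}$ is infinite. A countably infinite subset of $T$ lies below some $\beta<\omega_1$. Then $y=x_\beta\in C_\beta$ satisfies $r_\alpha(y)\in L_\alpha^k$ for infinitely many $\alpha<\beta$, contrary to (I4). Hence $X=\bigcup_\alpha X_\alpha$.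

Any two points of $X$ lie in a common $X_\alpha$, so $\kappa(x)=X$ for every $x\in X$: the continuum $X$ has exactly one composant. By (L2), the preimages under the maps $r_\alpha$ of the members of countable bases of the $X_\alpha$ form a base of $X$, so $w(X)\le\omega_1$. A compactum of countable weight is metrizable, and $X$ is not metrizable by the theorem of Mazurkiewicz~\cite{Maz}. So $w(X)=\omega_1$.
\end{proof}

\section{Weight, Corson compactness and chainability}\label{sec:B}

We prove Theorem~\ref{thm:B}; the continuum $X$ of Section~\ref{sec:A} already has all the properties listed.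

\subsection{Weight}

A nondegenerate h.i.\ continuum with one composant is not metrizable~\cite{Maz}, so its weight is uncountable. Thus $\omega_1$ is the least possible weight.

Now let $V$ be a nondegenerate h.i.\ continuum with one composant, all of whose proper subcontinua are metrizable, and fix $x\in V$. The proper subcontinua containing $x$ form a chain with union $\kappa(x)=V$, and the chain has no greatest element, since that element would be $V$. Let $\langle K_\xi:\xi<\nu\rangle$ be a strictly increasing cofinal subchain with $\nu$ an infinite regular cardinal. The $K_\xi$ cover $V$ and are nowhere dense by Lemma~\ref{lem:composants}(b), so $\nu>\omega$ by the Baire category theorem. Suppose $\nu>\omega_1$. The metrizable compactum $K_{\omega_1}$ has a countable base; for $\xi<\omega_1$ choose a basic set $U_\xi$ that meets $K_{\xi+1}$ and misses $K_\xi$. If $\xi<\eta$, then $U_\eta$ misses $K_\eta\supset K_{\xi+1}$, so $U_\xi\ne U_\eta$; this gives uncountably many basic sets, a contradiction. So $\nu=\omega_1$.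

For each $\xi<\omega_1$ take the closures of the members of a countable base of $K_\xi$, and for each disjoint pair of them choose a map $V\to I$ that is $0$ on one and $1$ on the other. Two distinct points of $V$ lie in a common $K_\xi$ and there in disjoint sets of this kind. So these $\omega_1$ maps separate the points of $V$, the compactum $V$ embeds in $I^{\omega_1}$, and $w(V)\le\omega_1$. Therefore $w(V)=\omega_1$. Metrizability of the proper subcontinua was used twice: to bound $\nu$, and to count the maps.

\subsection{Corson compactness}

A point of $X_\beta$ is fixed by all later retractions, so it is enough to use, at each level, functions that see only the new points. For $\alpha<\omega_1$ fix a metric $d\le1$ on $X_{\alpha+1}$ and a dense sequence $(z_n)$ in $X_{\alpha+1}$, and define maps $X_{\alpha+1}\to I$ by $g_\alpha^0(y)=d(y,X_\alpha)$ and $g_\alpha^{n+1}(y)=d(y,X_\alpha)\,d(y,z_n)$. They vanish on $X_\alpha$. They separate any two points $y\ne y'$ that are not both in $X_\alpha$: either $g_\alpha^0$ does, or $d(y,X_\alpha)=d(y',X_\alpha)>0$ and $g_\alpha^{n+1}$ does when $d(y,z_n)<\frac12d(y,y')$. Let $g^n:X_0\to I$ $(n\in\omega)$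 separate the points of $X_0$. Consider the family of maps $g^nr_0$ and $g_\alpha^nr_{\alpha+1}$ on $X$ $(n\in\omega,\ \alpha<\omega_1)$.

If $x\in X_\beta$ and $\alpha\ge\beta$, then $r_{\alpha+1}(x)=x\in X_\alpha$, so $g_\alpha^nr_{\alpha+1}(x)=0$. Since $X=\bigcup_\beta X_\beta$, only countably many members of the family are nonzero at any point of $X$. The family separates points. Let $x\ne y$ and let $\beta$ be least with $r_\beta(x)\ne r_\beta(y)$. It is not a limit ordinal, because points of $X_\beta$ are then determined by their images in the $X_\gamma$, $\gamma<\beta$. If $\beta=0$, some $g^nr_0$ separates $x$ and $y$. If $\beta=\gamma+1$, the distinct points $r_{\gamma+1}(x)$ and $r_{\gamma+1}(y)$ have the same image under $r_\gamma$, so they are not both in $X_\gamma$, and some $g_\gamma^n$ separates them. Hence the family embeds $X$ in a $\Sigma$-product of $\omega_1$ intervals.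

\subsection{All levels are pseudo-arcs}

Chains in the space $Y$ of Section~\ref{sub:Y} are hard to exhibit directly, since a chain in $K$ and a chain in $Q$ would have to be matched along the spiral. We verify a weaker-looking property instead. A metrizable continuum $Y$ has \emph{span zero} if every subcontinuum of $Y\times Y$ whose two projections $\pi_1,\pi_2$ are equal meets the diagonal $\Delta$. By the theorem of Hoehn and Oversteegen~\cite{HO}, a nondegenerate metrizable continuum is a pseudo-arc if and only if it is hereditarily indecomposable and has span zero. For chainable continua we need slightly more than span zero.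

\begin{lemma}\label{lem:S}
Let $K$ be a chainable metric continuum and $R\subset K\times K$ a subcontinuum with one projection contained in the other. Then $R$ meets $\Delta$.
\end{lemma}

\begin{proof}
Interchanging the coordinates if necessary, let $\pi_2(R)\subset\pi_1(R)$. If $R\cap\Delta=\emptyset$, there is $\varepsilon>0$ with $d(x,y)\ge\varepsilon$ for $(x,y)\in R$. Take $\varphi$ from Lemma~\ref{lem:chain}(c). The function $\varphi(x)-\varphi(y)$ has no zero on the connected set $R$, so it has constant sign. At a point $(x,y)\in R$ where $\varphi(x)$ is the maximum of $\varphi$ on $\pi_1(R)$ it is $\ge0$, because $y\in\pi_1(R)$; at a point where $\varphi(x)$ is the minimum it is $\le0$. This is a contradiction.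
\end{proof}

\begin{proposition}\label{prop:pa}
If in the construction of Section~\ref{sub:Y} the continuum $K$ is a pseudo-arc, then so is $Y$.
\end{proposition}

\begin{proof}
As $Y$ is a nondegenerate metrizable h.i.\ continuum, it suffices to show that it has span zero. Let $S\subset Y\times Y$ be a subcontinuum with $\pi_1(S)=\pi_2(S)=W$, and suppose $S\cap\Delta=\emptyset$. We use Lemma~\ref{lem:S} in $Q$ to find a point of $S$ in $K\times K$, and then in $K$, for a subcontinuum of $S$ through that point.

The continuum $(p\times p)(S)\subset Q\times Q$ has equal projections, so there is $(w_1,w_2)\in S$ with $p(w_1)=p(w_2)$. Since $w_1\ne w_2$, the common value is $e$, and $w_1,w_2\in K$. If $W\subset K$, then $S\subset K\times K$ contradicts Lemma~\ref{lem:S}. So $W$ meets $N$, and the map $\mu(w,w')=\min(h(w),h(w'))$ takes a finite value on $S$. Let $S_m=\{\mu\ge m\}\cap S$ and let $R_m$ be the component of $S_m$ containing $(w_1,w_2)$. For all large $m$ we have $S_m\ne S$, so by (T2) $R_m$ meets the boundary of $S_m$ in $S$, on which $\mu=m$. Hence for some $i\in\{1,2\}$ the continuum $\pi_i(R_m)$ contains a point of height $m$; it also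 contains $w_i\in K$, so it contains $K$ by Lemma~\ref{lem:T}(b). One index $i$ works for infinitely many $m$, and then for all $m$, since the $R_m$ decrease. By (T3), $R=\bigcap_mR_m$ is a continuum with $\pi_i(R)\supset K$. On $R$ we have $\mu=\infty$, so $R\subset K\times K$ and $\pi_i(R)=K\supset\pi_{3-i}(R)$. By Lemma~\ref{lem:S}, $R\subset S$ meets $\Delta$, a contradiction.
\end{proof}

Every $X_\alpha$ is a pseudo-arc, by induction on $\alpha$: $X_0=P$; successor stages are covered by Proposition~\ref{prop:pa}; and at a limit stage $X_\lambda$ is a nondegenerate metrizable h.i.\ continuum that is chainable by Lemma~\ref{lem:chain}(b), retractions being onto. The same lemma shows that $X$ is chainable.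

Finally let $W$ be a nondegenerate proper subcontinuum of $X$. It meets some $X_\alpha$, so it is comparable with $X_\beta$ for every $\beta\ge\alpha$. It cannot contain all these $X_\beta$, since their union is $X$. So $W\subset X_\beta$ for some $\beta$, and $W$ is a pseudo-arc by Lemma~\ref{lem:chain}(a). This completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{Bel} Bellamy, 1978.

\bibitem{Bing48} Bing, 1948.

\bibitem{Bing51} Bing, 1951.

\bibitem{FC} \emph{Fine Continua}, \texttt{https://www.mssc.mu.edu/\~{}paul/Talk/sumtopo2019slides.pdf}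

\bibitem{HO} Hoehn and Oversteegen, \emph{A complete classification of homogeneous plane continua}, Acta Math.\ 216 (2016).

\bibitem{Maz} Mazurkiewicz, 1927.

\bibitem{Smi} M.~Smith, 1984.

\end{thebibliography}
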